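# The lowest point of the spectrum of the Uzawa pressure operator on a square

## Harmonic pressures on a disc and on a square

Take the unit disc $D$ and the function $p(x,y)=x$. Look for a vector field $u$ with
$$\Delta u=\nabla p=(1,0)\ \text{ in } D,\qquad u=0\ \text{ on }\partial D .$$
Since $\Delta(x^2+y^2)=4$, the solution is $u=\big(\tfrac14(x^2+y^2-1),0\big)$. Its divergence is $\operatorname{div}u=\tfrac12x=\tfrac12p$.

Try $p=x^2-y^2$, so $\nabla p=(2x,-2y)$. Now $\Delta\big((x^2+y^2)x\big)=8x$, and likewise with $y$, so $u=\tfrac14(x^2+y^2-1)(x,-y)$, and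
$$\operatorname{div}u=\tfrac14(x^2+y^2-1)(1-1)+\tfrac14(2x\cdot x-2y\cdot y)=\tfrac12(x^2-y^2)=\tfrac12p .$$
The factor $\tfrac12$ again. In fact let $p=\operatorname{Re}z^n$ or $p=\operatorname{Im}z^n$ with $n\ge1$. The components of $\nabla p$ are harmonic and homogeneous of degree $n-1$, so by Euler's identity
$$\Delta\big((|z|^2-1)\nabla p\big)=\big(4+4(n-1)\big)\nabla p=4n\,\nabla p .$$
Hence $u=\frac1{4n}(|z|^2-1)\nabla p$. Since $\operatorname{div}\nabla p=0$, we get $\operatorname{div}u=\frac1{4n}\,2(x,y)\cdot\nabla p=\frac{2n}{4n}p=\tfrac12p$. So the map $p\mapsto\operatorname{div}u$ multiplies every harmonic polynomial of mean zero on the disc by $\tfrac12$.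

Here is the map in general. For a bounded domain $\Omega\subset\mathbb R^2$ let $M=\{p\in L^2(\Omega):\int_\Omega p=0\}$ (real-valued functions).

**Definition (Uzawa pressure operator).** For $p\in M$ let $u_p\in H^1_0(\Omega)^2$ be the unique solution of
$$\int_\Omega\nabla u_p:\nabla v\,dx=\int_\Omega p\,\operatorname{div}v\,dx\qquad\text{for all }v\in H^1_0(\Omega)^2,\tag{1}$$
that is, $\Delta u_p=\nabla p$ weakly. Put $Sp=\operatorname{div}u_p$.

Since $u_p\in H^1_0$, the function $Sp$ has mean zero, so $S:M\to M$. Taking $v=u_q$ in (1) gives $(p,Sq)=\int\nabla u_p:\nabla u_q$, which is symmetric in $p,q$. So $S$ is self-adjoint and $(Sp,p)=\|\nabla u_p\|^2$. We recall that $S$ is bounded and positive, with $\sigma(S)\subset(0,1]$. Write $\lambda_{\min}(S)=\inf\sigma(S)$. This number is the square of the best constant in the Nečas (inf-sup) inequality, because $\sup_v(p,\operatorname{div}v)/\|\nabla v\|=\|\nabla u_p\|$ by (1).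

The value $1$ occurs as an eigenvalue. If $\varphi\in H^2_0(\Omega)$ and $p=\Delta\varphi$, then $u=\nabla\varphi\in H^1_0$ and $\Delta\nabla\varphi=\nabla p$, so $u_p=\nabla\varphi$ and $Sp=p$. On the disc, for example, $\varphi=(1-|z|^2)^2$ gives $p=16|z|^2-8$. So $1$ has infinite multiplicity.

Now replace the disc by the square $Q=(-1,1)^2$ and try $p=x$ again. We get $u_p=(\tau,0)$, where $\Delta\tau=1$ and $\tau=0$ on $\partial Q$, and $Sp=\partial_x\tau$. If this were $\lambda x$, then $\tau=\tfrac\lambda2x^2+g(y)$. Vanishing at $x=\pm1$ forces $g=-\tfrac\lambda2$, and then vanishing at $y=\pm1$ forces $\lambda=0$, so $\tau=0$, which contradicts $\Delta\tau=1$. So $x$ is not an eigenvector on the square. How small can $(Sp,p)/\|p\|^2$ be there?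

The choice of square does not matter. If $L>0$, $O$ is a rotation, $p'(x)=p(O^T(x-x_0)/L)$ and $u'(x)=L\,O\,u(O^T(x-x_0)/L)$, then $\Delta u=\nabla p$ becomes $\Delta u'=\nabla p'$ and $\operatorname{div}u'$ is the transported $\operatorname{div}u$. So the operators on two squares are unitarily equivalent, and we always take $Q=(-1,1)^2$. We take the following facts about the square as given.

(i) $\lambda_{\min}(S)\in\big[\sin^2\frac\pi8,\ \frac12-\frac1\pi\big]$.

(ii) The continuous spectrum of $S$ is $\big[\frac12-\frac1\pi,\ \frac12+\frac1\pi\big]$.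

Numerically, $\sin^2\frac\pi8=0.1464\ldots$ and $\frac12-\frac1\pi=0.18169\ldots$, so an eigenvalue could conceivably sit in the gap. The conjecture in "The Eigenvalue Problem of the Uzawa Pressure Operator" (https://mspace.lib.umanitoba.ca/bitstream/handle/1993/32545/kaur_avleen.pdf?sequence=1&isAllowed=y) is that none does. It is true.

**Theorem 1.** For the square, $(Sp,p)\ge\big(\tfrac12-\tfrac1\pi\big)\|p\|^2$ for all $p\in M$. Hence $S$ has no eigenvalue in $\big(0,\frac12-\frac1\pi\big)$ and, with fact (i), $\lambda_{\min}(S)=\frac12-\frac1\pi$.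

**Theorem 2.** For the square, $\sigma(S)=\big[\frac12-\frac1\pi,\frac12+\frac1\pi\big]\cup\{1\}$, and neither $\frac12-\frac1\pi$ nor $\frac12+\frac1\pi$ is an eigenvalue of $S$.

Theorem 1 does not need Theorem 2, which is proved at the end.

## Divergence, curl, and a holomorphic function

Identify $\mathbb R^2=\mathbb C$, write $dA$ for area and $\|\cdot\|$ for the norm of $L^2(Q)$.

**Definition (Bergman space and the form $B$).** $A^2$ is the space of holomorphic functions on $Q$ that lie in $L^2(Q)$, and $B(f,g)=\int_Qfg\,dA$, with no complex conjugate.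

For example, polynomials lie in $A^2$. At the corner $v=1+i$, the function $(z-v)^{-1/2}$ lies in $A^2$, because $\int_0 r^{-1}\,r\,dr<\infty$. But $(z-v)^{-1}$ does not, because $\int_0r^{-2}\,r\,dr=\infty$.

The statement we shall really work on is the following sharp Friedrichs inequality.

**Theorem 3.** If $w\in A^2$ and $\int_Qw\,dA=0$, then
$$\Big|\int_Qw^2\,dA\Big|\le\frac2\pi\int_Q|w|^2\,dA .\tag{2}$$

On a disc centered at $0$ the left side would be $0$: mean zero means $w(0)=0$, and the integral of $w^2$ is the area times $w(0)^2$. On the square it is not zero. Here is why Theorem 3 is what we need.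

**Proof of Theorem 1, given Theorem 3.**

**Step 1.** *This step produces a holomorphic function from a pressure.* Let $p\in M$, $u=u_p$, $s=\operatorname{div}u=Sp$ and $c=\partial_1u_2-\partial_2u_1$. Expanding the right sides confirms that
$$\Delta u_1=\partial_1s-\partial_2c,\qquad\Delta u_2=\partial_2s+\partial_1c .$$
So $\Delta u=\nabla p$ says, in the sense of distributions,
$$\partial_1(p-s)=\partial_2(-c),\qquad\partial_2(p-s)=-\partial_1(-c).\tag{3}$$
These are the Cauchy–Riemann equations for $w=U+iV$ with $U=p-s$, $V=-c$. As $w\in L^2(Q)$, Weyl's lemma gives $w\in A^2$. Moreover $\int w=0$: $p$ has mean zero, and $s,c$ are sums of first derivatives of $H^1_0$ functions.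

**Step 2.** *This step turns (2) into a comparison of $U$ and $V$.* Since $\operatorname{Re}\int w^2=\|U\|^2-\|V\|^2$, Theorem 3 gives $\|U\|^2-\|V\|^2\le\frac2\pi(\|U\|^2+\|V\|^2)$, that is,
$$\|U\|^2\le\Gamma\|V\|^2,\qquad\Gamma=\frac{\pi+2}{\pi-2}.\tag{4}$$

**Step 3.** *This step expresses $(Sp,p)$ in two ways.* For $u\in C_c^\infty$,
$$s^2+c^2=|\nabla u|^2+2(\partial_1u_1\,\partial_2u_2-\partial_1u_2\,\partial_2u_1),$$
and the last bracket integrates to zero after two integrations by parts. By density $\|\nabla u\|^2=\|s\|^2+\|c\|^2$ for all $u\in H^1_0$. Hence $(Sp,p)=\|s\|^2+\|V\|^2$. On the other hand $(Sp,p)=(s,s+U)=\|s\|^2+(s,U)$. Therefore $(s,U)=\|V\|^2$.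

**Step 4.** *This step combines the two.* By Cauchy–Schwarz and (4), $\|V\|^2=(s,U)\le\|s\|\,\|U\|\le\sqrt\Gamma\,\|s\|\,\|V\|$, so $\|V\|^2\le\Gamma\|s\|^2$ (trivially if $V=0$). Also
$$\|p\|^2=\|s+U\|^2=\|s\|^2+\|U\|^2+2\|V\|^2\le\|s\|^2+(\Gamma+2)\|V\|^2 .$$
So
$$(\Gamma+1)(Sp,p)-\|p\|^2\ge(\Gamma+1)\big(\|s\|^2+\|V\|^2\big)-\|s\|^2-(\Gamma+2)\|V\|^2=\Gamma\|s\|^2-\|V\|^2\ge0 .$$
Since $\Gamma+1=\frac{2\pi}{\pi-2}$, we have $\frac1{\Gamma+1}=\frac12-\frac1\pi$, which is the asserted inequality. It gives $\inf\sigma(S)\ge\frac12-\frac1\pi$, so there is no eigenvalue below. Fact (i) gives the opposite inequality for $\lambda_{\min}(S)$. $\square$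

From here on, everything serves Theorem 3, until we come to Theorem 2.

## Monomials, and the constant $2/\pi$ at a corner

For $w=z$, replacing $z$ by $iz$ gives $\int_Qz^2=-\int_Qz^2=0$. For $w=z^2$, which has mean zero,
$$\int_Qz^4=\int_Q(x^4-6x^2y^2+y^4)=\tfrac85-\tfrac{24}9=-\tfrac{16}{15},\qquad\int_Q|z|^4=\tfrac85+\tfrac89=\tfrac{112}{45},$$
so the ratio in (2) is $\frac37\approx0.429$, compared with $\frac2\pi\approx0.637$.

To get close to $\frac2\pi$, concentrate at a corner. Let $v=1+i$, $z-v=re^{i\theta}$ with $\pi<\theta<\frac{3\pi}2$ in $Q$ near $v$, and $w_\varepsilon=(z-v)^{-1+\varepsilon}=r^{-1+\varepsilon}e^{i(-1+\varepsilon)\theta}$ with small $\varepsilon>0$. The part of $Q$ with $r<2$ is a quarter disc, and the rest contributes $O(1)$ below. So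
$$\|w_\varepsilon\|^2=\frac\pi2\int_0^2r^{-1+2\varepsilon}dr+O(1)=\frac{\pi}{4\varepsilon}+O(1),$$
$$B(w_\varepsilon,w_\varepsilon)=\int_0^2r^{-1+2\varepsilon}dr\int_\pi^{3\pi/2}e^{2i(-1+\varepsilon)\theta}d\theta+O(1)=\frac{-i}{2\varepsilon}+O(1),$$
because $\int_\pi^{3\pi/2}e^{-2i\theta}d\theta=-i$. The mean $m_\varepsilon$ of $w_\varepsilon$ stays bounded, and subtracting it changes $\|w_\varepsilon\|^2$ and $B(w_\varepsilon,w_\varepsilon)$ by $-4|m_\varepsilon|^2$ and $-4m_\varepsilon^2$, again $O(1)$. So for $w_\varepsilon-m_\varepsilon$ the ratio tends to $\frac{1/2}{\pi/4}=\frac2\pi$. The constant in (2) cannot be lowered, and the functions that nearly reach it look like $1/(z-v)$ at a corner, which just fails to be in $L^2$. A proof of (2) must lose nothing on such functions.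

## From the square to its diagonals

Some notation. $X$ is the union of the two open diagonals of $Q$, and $t$ is arc length on $X$. For $z\in X$, $r(z)$ is the distance to the nearest corner. The diagonals cut $Q$ into four triangles $i^jT$, $j=0,1,2,3$, where $T=\{|y|<x<1\}$. For $w\in A^2$ and $0<\rho<1$ put $w_\rho(z)=w(\rho z)$, which is holomorphic near $\overline Q$.

**Lemma 4.** $w_\rho\to w$ in $L^2(Q)$ as $\rho\to1$, for $w\in A^2$ and also for harmonic $w\in L^2(Q)$.

*Proof.* We have $w_\rho\to w$ pointwise, and $\|w_\rho\|^2=\rho^{-2}\int_{\rho Q}|w|^2\to\|w\|^2$. Fatou's lemma applied to $2|w_\rho|^2+2|w|^2-|w_\rho-w|^2\ge0$ gives $4\|w\|^2\le4\|w\|^2-\limsup\|w_\rho-w\|^2$. $\square$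

The next lemma removes the cancellation in $\int_Q w^2$ that comes from the area, and leaves a one-dimensional integral.

**Lemma 5.** If $f$ is holomorphic near $\overline Q$, then
$$\int_Qf\,dA=\int_Xf\,r\,dt .\tag{5}$$

*Proof.* We use Green's formula with a function that has Laplacian $1$ and vanishes to second order on $\partial Q$. On $\overline T$ let $q=\frac12(1-x)^2$ and extend by $q(iz)=q(z)$. Then $q=\frac12\operatorname{dist}(\cdot,\partial Q)^2$ is continuous on $\overline Q$. In $T$, $\Delta q=1$. On $x=1$, $q=0$ and $\nabla q=0$. On the diagonal $y=x$ the outward normal of $T$ is $\nu=(-1,1)/\sqrt2$, so $\partial_\nu q=(1-x)/\sqrt2$. Since $r=\sqrt2(1-x)$ there, $\partial_\nu q=r/2$. The same holds on $y=-x$. As $\Delta f=0$, Green's formula gives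
$$-\int_Tf\,dA=\int_T(q\,\Delta f-f\,\Delta q)\,dA=\int_{\partial T\cap X}\Big(q\,\partial_\nu f-\frac r2f\Big)dt .$$
The same holds in the other three triangles. Add the four identities. The terms $q\,\partial_\nu f$ cancel, because $q$ is continuous and the two outward normals at a point of a diagonal are opposite. Each diagonal point is counted twice in the other term. $\square$

As a check, $f=z^4$ equals $-\ell^4$ at distance $\ell$ from $0$ on the diagonals, where $r=\sqrt2-\ell$, and $4\int_0^{\sqrt2}(-\ell^4)(\sqrt2-\ell)\,d\ell=-32\big(\frac15-\frac16\big)=-\frac{16}{15}$, as before.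

Applying (5) to $w^2$ gives $|B(w,w)|\le\int_X|w|^2r\,dt$ for $w$ holomorphic near $\overline Q$. So it would suffice to prove
$$\int_X|w|^2\,r\,dt\le\frac2\pi\|w\|^2 .$$
For $w=1$ this is false: the left side is $4$ and the right side $\frac8\pi$. Some condition on $w$ is needed.

The first thing to try is to repeat the proof of Lemma 5 with $|w|^2$ in place of $f$. The only change is $\Delta|w|^2=4|w'|^2$, and the same summation gives
$$\int_X|w|^2\,r\,dt=\|w\|^2-4\int_Qq\,|w'|^2\,dA .\tag{6}$$
(For $w=z$: the left side is $4\int_0^{\sqrt2}\ell^2(\sqrt2-\ell)\,d\ell=\frac43$. The right side is $\frac83-16\int_0^1\frac12(1-x)^2\,2x\,dx=\frac83-\frac43$.)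

If we drop the gradient term, we get the constant $1$, which is no better than $|B(w,w)|\le\|w\|^2$. And the gradient term is not small where it matters. For the corner function $w_\varepsilon$, with $\theta'\in(0,\frac\pi2)$ the angle at $v$ measured from a side, $\operatorname{dist}(z,\partial Q)=r\min(\sin\theta',\cos\theta')$ for $r<1$, so
$$4\int_Qq|w_\varepsilon'|^2=\int_0^1r^{-1+2\varepsilon}dr\cdot2(1-\varepsilon)^2\cdot2\int_0^{\pi/4}\sin^2\theta'\,d\theta'+O(1)=\frac1{2\varepsilon}\Big(\frac\pi2-1\Big)+O(1),$$
while $\|w_\varepsilon\|^2=\frac1{2\varepsilon}\cdot\frac\pi2+O(1)$. The quotient tends to $1-\frac2\pi$. So on the nearly extremal functions the dropped term is exactly the difference between the constant we get and the constant we want. Identity (6) is lossless for constants, and it should be lossless for $1/(z-v)$.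

## The quarter-plane model

The remedy is to differentiate not $w$ but the quotient of $w$ by the expected extremal function. Let us see this in the quarter-plane $K=\{0<\arg z<\frac\pi2\}$ with its corner at $0$, where the extremal is $G=1/z$.

Put $r=|z|$, $h=w/G=zw$ and $\mu=|h|^2$, so $\Delta\mu=4|h'|^2$ and $|G|^2\mu=|w|^2$. We want a function $\psi\ge0$ to play the role of $q$, with $\psi=0$ and $\nabla\psi=0$ on $\partial K$, $\Delta\psi=C|G|^2$ on each side of the bisector, and outward normal derivative $\frac12|G|$ on the bisector from each side. The last condition is chosen so that the two sides together yield $|G|\mu=|w|^2/|G|=|w|^2r$.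

Let $\beta=\min(\arg z,\frac\pi2-\arg z)$, the angle to the nearer side. It is harmonic off the bisector, with $|\nabla\beta|=1/r=|G|$. Try $\psi=f(\beta)$. Then $\Delta\psi=f''(\beta)|G|^2$, so $f''=C$. The boundary conditions are $f(0)=f'(0)=0$, so $f=\frac C2\beta^2$. On the bisector $\beta=\frac\pi4$ and the outward derivative is $f'(\frac\pi4)|G|=\frac{C\pi}4|G|$. Requiring $\frac12|G|$ gives
$$C=\frac2\pi,\qquad\psi=\frac{\beta^2}\pi .$$
So the constant $\frac2\pi$ comes from the half-angle $\frac\pi4$ of the corner.

Suppose $w$ is holomorphic near $\overline K$ with $w=O(|z|^{-2})$, $w'=O(|z|^{-3})$ at infinity, for instance $w=(z+1)^{-2}$. Apply Green's formula to $\psi,\mu$ in the two halves of $K\cap\{\varepsilon<|z|<R\}$. On $|z|=\varepsilon$ we have $\mu=O(\varepsilon^2)$, $|\nabla\mu|=O(\varepsilon)$, $\psi=O(1)$, $|\nabla\psi|=O(\varepsilon^{-1})$, so this arc contributes $O(\varepsilon^2)$. On $|z|=R$ we have $\mu=O(R^{-2})$, $|\nabla\mu|=O(R^{-3})$, $|\nabla\psi|=O(R^{-1})$, so this arc contributes $O(R^{-2})$. The $\partial_\nu\mu$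 terms on the bisector cancel. The result is
$$\frac2\pi\int_K|w|^2\,dA=4\int_K\psi|h'|^2\,dA+\int_{\text{bisector}}|w|^2\,r\,dt .\tag{7}$$
The term to be dropped now vanishes for $w=\text{const}/z$.

## A function with poles at all four corners

To transfer this to $Q$ we need $\beta$ harmonic in each triangle, equal to $0$ on $\partial Q$ and to $\frac\pi4$ on $X$, with $|\nabla\beta|=|G|$ for one function $G$ that is holomorphic across the diagonals. Changing the sign of $\frac\pi4-\beta$ in every other triangle, this asks for a harmonic $\eta$ in $Q$ that vanishes on $X$ and equals $\frac\pi4$ on the left and right sides and $-\frac\pi4$ on the top and bottom. We write it down with the Riemann map.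

**Step 1.** *This step records the symmetries of the Riemann map.* Let $\Phi:Q\to\mathbb D$ be the Riemann map with $\Phi(0)=0$, $\Phi'(0)>0$. The maps $-i\Phi(iz)$ and $\overline{\Phi(\bar z)}$ have the same normalization, so by uniqueness $\Phi(iz)=i\Phi(z)$ and $\Phi(\bar z)=\overline{\Phi(z)}$, and hence $\Phi(i\bar z)=i\overline{\Phi(z)}$. The diagonal $y=x$ consists of the points with $z=i\bar z$, so there $\Phi=i\overline\Phi$, i.e. $\Phi$ lies on the line of direction $e^{i\pi/4}$. Since $\Phi$ is injective, $\Phi'(0)>0$, and $|\Phi|\to1$ at $\partial Q$, $\Phi$ maps the diagonal ray from $0$ onto the radius with the same argument. By rotation this holds for all four rays. So $\Phi$ permutes the complementary regions accordingly. As $\Phi>0$ on the positive real axis, it maps $T$ onto $\{|\arg\zeta|<\frac\pi4\}\cap\mathbb D$. By Carathéodory's theorem $\Phi$ extends to a homeomorphism $\overline Q\to\overline{\mathbb D}$, and the corners go to the four roots of $\zeta^4=-1$.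

**Step 2.** *This step extends $\Phi$ holomorphically past $\partial Q$ and describes it at the corners.* Near a point of an open side, use a disc of radius less than $1$ and small enough that it meets $Q$ in a half disc. There $\Phi\ne0$, since $0$ has distance $1$ from $\partial Q$. Schwarz reflection (line to circle) extends $\Phi$ to the disc. The extension is injective: $|\Phi|<1$ on one side, $|\Phi|>1$ on the other, and $\Phi$ is injective on each part and on the diameter. So $\Phi'\neq0$ on the open sides.

At a corner $v$, the map $\sigma=(z-v)^2$ sends $Q\cap\{|z-v|<\delta\}$, $\delta<1$, bijectively onto a half disc and the two boundary pieces onto its diameter. As a function of $\sigma$, $\Phi$ is injective and nonzero on the half disc, continuous up to the diameter, and maps the diameter injectively into the unit circle. By reflection, as before, it extends to an injective holomorphic function of $\sigma$ near $\sigma=0$. So near $v$, $\Phi$ is a power series in $(z-v)^2$,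
$$\Phi(z)=\Phi(v)+\kappa(z-v)^2+\cdots,\qquad\kappa\ne0 .$$

These extensions to discs centered on $\partial Q$ fit together. Each agrees with $\Phi$ in $Q$. If two of the discs meet, some point of the segment joining their centers lies in both, and that point is in $\overline Q$ by convexity. So the intersection of the discs, which is open and convex, meets $Q$. By the identity theorem the two extensions agree on it. Thus $\Phi$ is holomorphic in a neighborhood of $\overline Q$.

**Step 3.** *This step defines $\eta$, $\beta$, $G$.* For $|\zeta|<1$ we have $\operatorname{Re}\arctan\zeta=\frac12\arg\frac{1+i\zeta}{1-i\zeta}$ and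
$$(1+i\zeta)\overline{(1-i\zeta)}=1-|\zeta|^2+2i\operatorname{Re}\zeta .$$
Hence $|\operatorname{Re}\arctan\zeta|<\frac\pi4$, with the sign of $\operatorname{Re}\zeta$. Moreover $\arctan$ extends holomorphically across $\{|\zeta|=1\}\setminus\{\pm i\}$, where its real part is $\pm\frac\pi4$ for $\operatorname{Re}\zeta\gtrless0$. Put
$$A=\arctan(\Phi^2),\qquad\eta=\operatorname{Re}A,\qquad G=A'=\frac{2\Phi\Phi'}{1+\Phi^4},\qquad\beta=\frac\pi4-|\eta| .\tag{8}$$

**Lemma 6.**

1. $\eta$ is harmonic in $Q$, $\eta>0$ in $T$, $\eta=0$ on $X$, and $\eta(iz)=-\eta(z)$.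
2. $0<\beta\le\frac\pi4$ in $Q$, $\beta=\frac\pi4$ on $X$, $\beta=0$ on $\partial Q$ minus the corners, and $\beta(iz)=\beta(z)$. In $\overline T$ minus the corners, $\beta=\frac\pi4-\eta$ is smooth up to the boundary. It is harmonic in $T$, with $|\nabla\beta|=|G|$. Also $|G(iz)|=|G(z)|$.
3. $G$ is meromorphic in a neighborhood of $\overline Q$. Its only zero in $\overline Q$ is a simple zero at $0$. Its only poles in $\overline Q$ are simple poles at the corners, with $|G|\sim1/|z-v|$ there.

*Proof.* In $T$, $|\arg\Phi|<\frac\pi4$, so $\operatorname{Re}\Phi^2>0$. On $X$, $\operatorname{Re}\Phi^2=0$. As $\Phi(iz)^2=-\Phi(z)^2$ and $\arctan$ is odd, $A(iz)=-A(z)$. This gives part 1, and differentiating, $iG(iz)=-G(z)$, so $|G(iz)|=|G(z)|$. On $\overline Q$, $\Phi^2=\pm i$ means $\Phi^4=-1$, which happens only at corners. So on the open sides $\Phi^2$ is on the unit circle away from $\pm i$, $A$ extends holomorphically across, and $|\eta|=\frac\pi4$. Since $\eta=\operatorname{Re}A$, $|\nabla\eta|=|A'|=|G|$. This gives part 2. For part 3, formula (8)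 is meromorphic near $\overline Q$. Its numerator vanishes, away from corners, only at $0$, and simply, since $\Phi$ is injective with $\Phi'\ne0$ in $Q$ and on the open sides. Its denominator vanishes only at corners. At a corner the numerator is $\sim4\Phi(v)\kappa(z-v)$ and the denominator is $\sim4\Phi(v)^3\kappa(z-v)^2$, and $|\Phi(v)|=1$. $\square$

Note the zero at $0$. It is forced: $A(iz)=-A(z)$ makes $A$ even, so $A'(0)=0$. It will cost us something.

In the model we had $|G|=1/r$ on the bisector. Here we have an inequality, in the useful direction.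

**Lemma 7.** $|G|\le1/r$ on $X\setminus\{0\}$.

*Proof.* By symmetry it is enough to treat the open segment from $0$ to $v=1+i$. We compare $\beta$ with the angle of the quarter-plane model at $v$. For $z\in T$ let $\vartheta(z)$ be the angle at $v$ between $z-v$ and the side from $v$ to $\bar v$. It is harmonic with values in $(0,\frac\pi4)$ in $T$. On the boundary $\vartheta=0$ on the side $x=1$, $\vartheta=\frac\pi4$ on $0v$, and $\vartheta\le\frac\pi4$ on $0\bar v$. By Lemma 6, $\beta-\vartheta$ is bounded and harmonic in $T$, continuous up to the boundary except at $v,\bar v$, and $\ge0$ on the rest of the boundary.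

The maximum principle allows the two exceptional points. For $\varepsilon>0$ the function
$$\beta-\vartheta+\varepsilon\log\frac3{|z-v|}+\varepsilon\log\frac3{|z-\bar v|}$$
is harmonic in $T$. The logarithmic terms are positive, since $T$ has diameter $2$, and the function tends to $+\infty$ at $v$ and $\bar v$. So its lower limits at the boundary are $\ge0$, and it is $\ge0$ in $T$. Letting $\varepsilon\to0$, $\beta\ge\vartheta$ in $T$.

On the open segment $0v$ both functions are smooth up to the boundary and equal to $\frac\pi4$. So with $n$ the inward normal, $\partial_n\beta\ge\partial_n\vartheta$ there. Now $\beta$ is constant on the segment and smaller inside, so $\partial_n\beta=-|\nabla\beta|=-|G|$. And $\vartheta$ is a polar angle about $v$ that decreases inward, so $\partial_n\vartheta=-1/r$. Hence $|G|\le1/r$. $\square$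

## A sharp Carleson-type inequality for $w(0)=0$

If $w(0)=0$, then $h=w/G$ is holomorphic in $Q$, since the only zero of $G$ is simple and at $0$. Now the model computation goes through.

**Proposition 8.** Let $w\in A^2$ with $w(0)=0$, $h=w/G$ and $\psi=\beta^2/\pi$. Then
$$\frac2\pi\|w\|^2\ \ge\ 4\int_Q\psi|h'|^2\,dA+\int_X\frac{|w|^2}{|G|}\,dt\ \ge\ 4\int_Q\psi|h'|^2\,dA+\int_X|w|^2\,r\,dt .\tag{9}$$

*Proof.* The second inequality is Lemma 7.

**Step 1.** *This step collects the data for Green's formula when $w$ is holomorphic near $\overline Q$.* Then $h$ is holomorphic near $\overline Q$ and vanishes at the corners, where $G$ has poles. Let $\mu=|h|^2$, so $\Delta\mu=4|h'|^2$. Work in $T$, where $\beta$ is harmonic: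
$$\Delta\psi=\frac2\pi|\nabla\beta|^2=\frac2\pi|G|^2 .$$
On the open side $x=1$, $\psi=0$ and $\nabla\psi=\frac2\pi\beta\nabla\beta=0$. On $\partial T\cap X$, $\psi=\frac\pi{16}$. With $\nu$ the outward normal of $T$, $\partial_\nu\beta=|G|$, because $\beta$ is constant on the segments and smaller inside $T$. So $\partial_\nu\psi=\frac2\pi\cdot\frac\pi4|G|=\frac12|G|$. At distance $\varepsilon$ from a corner, $\mu=O(\varepsilon^2)$, $|\nabla\mu|=O(\varepsilon)$, $\psi=O(1)$ and $|\nabla\psi|=\frac2\pi\beta|G|=O(\varepsilon^{-1})$.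

**Step 2.** *This step derives an identity in one triangle.* Apply Green's formula to $\psi,\mu$ in $T$ minus the $\varepsilon$-discs about the vertices $1\pm i$. The arcs have length $O(\varepsilon)$, and the integrand $\psi\,\partial_\nu\mu-\mu\,\partial_\nu\psi$ is $O(\varepsilon)$ on them, so they contribute $O(\varepsilon^2)$. Since $|G|^2\mu=|w|^2$ is bounded, all integrals converge as $\varepsilon\to0$, and
$$\int_T\psi\,\Delta\mu\,dA-\frac2\pi\int_T|G|^2\mu\,dA=\int_{\partial T\cap X}\Big(\frac\pi{16}\,\partial_\nu\mu-\frac12|G|\mu\Big)dt .$$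

**Step 3.** *This step adds the four triangles.* The same identity holds in each, since $\beta$ and $|G|$ are invariant under $z\mapsto iz$. In the sum the $\partial_\nu\mu$ terms cancel: $\mu$ is smooth across $X$, the factor $\frac\pi{16}$ is the same on both sides, and the normals are opposite. Each point of $X$ is counted twice in the other term, and $|G|\mu=|w|^2/|G|$. So
$$\frac2\pi\|w\|^2=4\int_Q\psi|h'|^2\,dA+\int_X\frac{|w|^2}{|G|}\,dt .\tag{10}$$

**Step 4.** *This step removes the smoothness assumption.* For general $w$ apply (10) to $w_\rho$, which vanishes at $0$. As $\rho\to1$, $\|w_\rho\|\to\|w\|$ and $w_\rho\to w$ pointwise on $X$. Also $w_\rho/G\to h$ locally uniformly in $Q$. Away from $0$ this is clear, and near $0$ it follows from the maximum principle on a small circle. So $(w_\rho/G)'\to h'$ pointwise. All integrands are nonnegative, and Fatou's lemma gives the first inequality in (9). $\square$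

**Corollary 9.** If $w\in A^2$ and $w(0)=0$, then $|B(w,w)|\le\frac2\pi\|w\|^2$.

*Proof.* By Lemma 5 applied to $w_\rho^2$, and Proposition 8,
$$|B(w_\rho,w_\rho)|=\Big|\int_Xw_\rho^2\,r\,dt\Big|\le\int_X|w_\rho|^2\,r\,dt\le\frac2\pi\|w_\rho\|^2 .$$
Let $\rho\to1$ and use Lemma 4. $\square$

## From $w(0)=0$ to mean zero

Theorem 3 assumes $\int w=0$, not $w(0)=0$, and on the square these differ: $w=z^4+\frac4{15}$ has mean zero but $w(0)\ne0$. The obvious idea is to subtract the value at $0$. Rotate first: choose a real $\alpha$ so that $g=e^{i\alpha}w$ has $B(g,g)=|B(w,w)|$. Let $\gamma=g(0)$ and $\tilde g=g-\gamma$. Since $\int g=0$ and $|Q|=4$,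
$$B(\tilde g,\tilde g)=B(g,g)+4\gamma^2,\qquad\|\tilde g\|^2=\|g\|^2+4|\gamma|^2 ,$$
and Corollary 9 for $\tilde g$ yields
$$B(g,g)\le\frac2\pi\|g\|^2+\frac8\pi|\gamma|^2-4\operatorname{Re}\gamma^2 .$$
If $\gamma$ is real, the error $\big(\frac8\pi-4\big)\gamma^2$ is $\le0$ and we are done. If $\gamma$ is imaginary, the error is $\big(\frac8\pi+4\big)|\gamma|^2>0$ and the estimate is useless. So we need to handle the part of $w$ that has the wrong phase at $0$ in another way. Symmetry separates this part, and formula (5) shows that it contributes with a good sign.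

**Proof of Theorem 3.**

**Step 1.** *This step splits off a part of $w$ that vanishes at $0$.* Let
$$w_0(z)=\frac14\sum_{j=0}^3w(i^jz),\qquad w_1=w-w_0 .$$
Then $w_0(iz)=w_0(z)$, $\int w_0=\int w=0$, $w_1(0)=0$, and the average of $w_1$ over the four rotations is $0$. Substituting $z\mapsto i^jz$ gives $\int w_0w_1=\int w_0(z)\,w_1(i^jz)\,dA$, and averaging over $j$ gives $\int w_0w_1=0$. In the same way $\int w_0\overline{w_1}=0$. So
$$B(w,w)=B(w_0,w_0)+B(w_1,w_1),\qquad\|w\|^2=\|w_0\|^2+\|w_1\|^2 .$$
By Corollary 9, $|B(w_1,w_1)|\le\frac2\pi\|w_1\|^2$. It remains to prove the inequality for $w_0$.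

**Step 2.** *This step separates the two phases of $w_0$.* Choose a real $\alpha$ with $B(g,g)=|B(w_0,w_0)|$ for $g=e^{i\alpha}w_0$. Put
$$g^\#(z)=\overline{g(\bar z)},\qquad a=\tfrac12(g+g^\#),\qquad b=\tfrac1{2i}(g-g^\#),$$
so that $g=a+ib$, $a^\#=a$, $b^\#=b$. Since $g^\#(iz)=\overline{g(-i\bar z)}=\overline{g(\bar z)}=g^\#(z)$, both $a$ and $b$ are invariant under $z\mapsto iz$. Also $\int a=\int b=0$. Substituting $z\mapsto\bar z$ replaces each of $\int ab$, $\int a\bar b$, $\int a^2$, $\int b^2$ by its conjugate, so these four numbers are real. Hence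
$$\|g\|^2=\|a\|^2+\|b\|^2+2\operatorname{Re}\Big(-i\int a\bar b\Big)=\|a\|^2+\|b\|^2,$$
and taking real parts in $B(g,g)=B(a,a)-B(b,b)+2iB(a,b)$ gives $B(g,g)=B(a,a)-B(b,b)$.

**Step 3.** *This step shows $B(b,b)\ge0$, so the wrong phase helps.* On $X$ we have $z=i\bar z$ or $z=-i\bar z$. So $b(z)=b(\pm i\bar z)=b(\bar z)=\overline{b(z)}$, using rotation invariance and then $b^\#=b$. Thus $b$ is real on $X$. Since $\rho X\subset X$, $b_\rho$ is real on $X$ too, and Lemma 5 gives $B(b_\rho,b_\rho)=\int_Xb_\rho^2\,r\,dt\ge0$. Let $\rho\to1$.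

**Step 4.** *This step bounds $B(a,a)$ by subtracting the value at $0$, which now has the right phase.* Let $\gamma=a(0)$, which is real since $a^\#=a$, and $\tilde a=a-\gamma$. As above, $B(\tilde a,\tilde a)=B(a,a)+4\gamma^2$ and $\|\tilde a\|^2=\|a\|^2+4\gamma^2$. By Corollary 9,
$$B(a,a)=B(\tilde a,\tilde a)-4\gamma^2\le\frac2\pi\big(\|a\|^2+4\gamma^2\big)-4\gamma^2\le\frac2\pi\|a\|^2 .\tag{11}$$

**Step 5.** *This step assembles the pieces.* We get
$$|B(w_0,w_0)|=B(a,a)-B(b,b)\le B(a,a)\le\frac2\pi\|a\|^2\le\frac2\pi\|g\|^2=\frac2\pi\|w_0\|^2 .$$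
With Step 1, $|B(w,w)|\le\frac2\pi\big(\|w_0\|^2+\|w_1\|^2\big)=\frac2\pi\|w\|^2$. $\square$

This proves Theorem 3 and with it Theorem 1.

## Equality is never attained

For Theorem 2 we need to know that (2) is strict. The corner functions suggest why: an extremal would have to behave like $1/(z-v)$. The term $4\int\psi|h'|^2$, which we dropped in Corollary 9, makes this precise.

**Proposition 10.** If $w\in A^2$, $\int_Qw=0$ and $|B(w,w)|=\frac2\pi\|w\|^2$, then $w=0$.

*Proof.*

**Step 1.** *This step treats equality in Corollary 9: let $w\in A^2$, $w(0)=0$, $|B(w,w)|=\frac2\pi\|w\|^2$, and show $w=0$.* Proposition 8 applied to $w$ gives $\int_X|w|^2r\,dt<\infty$. Applied to $w-w_\rho$, which also vanishes at $0$, it gives $\int_X|w-w_\rho|^2r\,dt\le\frac2\pi\|w-w_\rho\|^2\to0$. So $w_\rho\to w$ in $L^2(X,r\,dt)$, and we may pass to the limit in $B(w_\rho,w_\rho)=\int_Xw_\rho^2\,r\,dt$ to get $B(w,w)=\int_Xw^2\,r\,dt$. Using Proposition 8 once more,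
$$|B(w,w)|\le\int_X|w|^2\,r\,dt\le\frac2\pi\|w\|^2-4\int_Q\psi|h'|^2\,dA .$$
Equality forces $\int_Q\psi|h'|^2=0$. Since $\psi>0$ in $Q$, $h'=0$, so $w$ is a constant multiple of $G$. But $|G|\sim1/|z-v|$ at the corners, so $G\notin L^2(Q)$, and the constant is $0$.

**Step 2.** *This step traces equality through the proof of Theorem 3.* Let $w$ be as in the proposition, with the notation of that proof. From
$$\frac2\pi\|w\|^2=|B(w,w)|\le|B(w_0,w_0)|+|B(w_1,w_1)|\le\frac2\pi\|w_0\|^2+\frac2\pi\|w_1\|^2=\frac2\pi\|w\|^2$$
we get equality for both $w_0$ and $w_1$. As $w_1(0)=0$, Step 1 gives $w_1=0$. Equality for $w_0$ reads $B(a,a)-B(b,b)=\frac2\pi(\|a\|^2+\|b\|^2)$. Since $B(b,b)\ge0$ and $B(a,a)\le\frac2\pi\|a\|^2$, this forces $b=0$ and $B(a,a)=\frac2\pi\|a\|^2$. Then both inequalities in (11) are equalities. The second one gives $\gamma=0$, because $\frac2\pi<1$. So $\tilde a=a$ vanishes at $0$ and has equality in Corollary 9, and Step 1 gives $a=0$. Hence $g=0$, so $w_0=0$ and $w=0$. $\square$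

## The full spectrum through the Friedrichs operator

Theorem 1 used $S$ only through a quadratic form. For the whole spectrum we relate $S$ to the operator behind $B$.

**Definition (Friedrichs operator).** Let $A^2_0=\{f\in A^2:\int f=0\}$, regarded as a real Hilbert space with $\langle f,g\rangle=\operatorname{Re}\int f\bar g$. Let $P$ be the Bergman projection, the orthogonal projection of $L^2(Q;\mathbb C)$ onto $A^2$. Put $Ff=P\bar f$.

As an example, define the same thing on the unit disc. For $f$ of mean zero and any polynomial $g$, $\int_D\bar f\,\bar g=\overline{\pi f(0)g(0)}=0$, so $P\bar f=0$, since polynomials are dense in the Bergman space of the disc. There $F=0$ on $A^2_0$.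

On the square, $F$ maps $A^2_0$ into itself, because $\int P\bar f=\int\bar f=0$ (test against the constant $1\in A^2$). It is real-linear, and $\langle Ff,g\rangle=\operatorname{Re}\int P\bar f\,\bar g=\operatorname{Re}\int\bar f\bar g=\operatorname{Re}B(f,g)$, so it is symmetric. By Theorem 3, $|\langle Ff,f\rangle|\le\frac2\pi\|f\|^2$, hence $\sigma(F)\subset[-\frac2\pi,\frac2\pi]$.

Let $H_0$ be the closed space of real harmonic functions in $M$, and $K=M\ominus H_0$ (this $K$ replaces the quarter-plane of the model).

**Proposition 11.** $Sp=p$ for $p\in K$, $S$ leaves $H_0$ invariant, and the map $R:A^2_0\to H_0$, $Rf=\operatorname{Re}f$, is bijective with bounded inverse and satisfies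
$$S|_{H_0}=R\,\tfrac12(I-F)\,R^{-1}.\tag{12}$$

*Proof.*

**Step 1.** *This step expresses $S$ by the Bergman projection.* With $u,s,c$ as in the proof of Theorem 1, and $\partial_z=\frac12(\partial_1-i\partial_2)$, we have $s+ic=2\partial_z(u_1+iu_2)$. This is orthogonal to $A^2$: for $u\in C_c^\infty$ and $f\in A^2$,
$$\int2\partial_z(u_1+iu_2)\,\bar f\,dA=-2\int(u_1+iu_2)\,\partial_z\bar f\,dA=0,$$
since $\partial_z\bar f=\overline{\partial_{\bar z}f}=0$, and density extends this to $u\in H^1_0$. By (3), $p-(s+ic)=U+iV\in A^2$. So $Pp=p-(s+ic)$. Taking real parts,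
$$Sp=p-\operatorname{Re}Pp .\tag{13}$$

**Step 2.** *This step decomposes $M$.* If $p\in K$, then $p$ is orthogonal to $H_0$ and, having mean zero, to constants. So it is orthogonal to the real and imaginary parts of every $f\in A^2$. Thus $Pp=0$, and (13) gives $Sp=p$. So $S$ leaves $K$ invariant, and, being self-adjoint, also $H_0$.

**Step 3.** *This step computes $S$ on $H_0$.* If $p=Rf=\frac12(f+\bar f)$, then $Pp=\frac12(f+Ff)$, and (13) gives $SRf=\operatorname{Re}\big(f-\frac12(f+Ff)\big)=R\,\frac12(I-F)f$.

**Step 4.** *This step shows that $R$ is invertible.* By Theorem 3,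
$$\|Rf\|^2=\tfrac12\|f\|^2+\tfrac12\operatorname{Re}B(f,f)\ge\tfrac12\big(1-\tfrac2\pi\big)\|f\|^2 ,$$
so $R$ is injective with closed range. The range is dense. Indeed, for $p\in H_0$, $p_\rho(z)=p(\rho z)$ is harmonic on the larger square $\rho^{-1}Q$, so $p_\rho=\operatorname{Re}f$ with $f$ holomorphic near $\overline Q$. Subtracting from $f$ its mean gives an element of $A^2_0$ with real part $p_\rho-\frac14\int_Qp_\rho$. This tends to $p$ in $L^2$ by Lemma 4, since $\int p=0$. So $R$ is bijective, its inverse is bounded by the displayed estimate, and Step 3 becomes (12). $\square$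

**Proof of Theorem 2.** *First we locate the spectrum.* By (12), $\sigma(S|_{H_0})=\frac12\big(1-\sigma(F)\big)\subset\big[\frac12-\frac1\pi,\frac12+\frac1\pi\big]$, and $S=I$ on $K$. So $\sigma(S)\subset\big[\frac12-\frac1\pi,\frac12+\frac1\pi\big]\cup\{1\}$. By fact (ii) the interval belongs to $\sigma(S)$, and $1$ is an eigenvalue. So equality holds.

*Now we exclude the endpoints as eigenvalues.* Suppose $Sp=\lambda p$ with $p\ne0$ and $\lambda=\frac12\mp\frac1\pi$. The component of $p$ in $K$ satisfies the same equation, while $S=I$ on $K$ and $\lambda\ne1$. So this component is $0$ and $p\in H_0$. With $f=R^{-1}p\ne0$, (12) gives $\frac12(f-Ff)=\lambda f$, that is, $Ff=\pm\frac2\pi f$. Hence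
$$|B(f,f)|\ge|\langle Ff,f\rangle|=\frac2\pi\|f\|^2 ,$$
and with Theorem 3 this is an equality. By Proposition 10, $f=0$, a contradiction. $\square$
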